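\title{Finiteness of Gorenstein dimension is not transitive}

\begin{abstract}
Let $Q\to R$ be a finite homomorphism of local rings and let $M$ be a finite $R$-module. We show that finiteness of the Gorenstein dimensions of $R$ over $Q$ and of $M$ over $R$ does not imply finiteness of the Gorenstein dimension of $M$ over $Q$. Over every local ring $\Lambda$ we construct a surjection $Q\to R$ of local algebras, finite and free over $\Lambda$, and an $R$-module $M$ such that $R$ is totally reflexive over $Q$ and $M$ is totally reflexive over $R$, while $\operatorname{Ext}^i_Q(M,Q)\neq0$ for all $i\ge1$. The construction starts from two $2\times2$ matrices that form an exact periodic complex while their transposes do not. We also give a criterion, in terms of uniform vanishing of Ext, for a totally reflexive $R$-module to have finite Gorenstein dimension over $Q$.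
\end{abstract}

\section{Introduction}

All rings are commutative and noetherian, and a \emph{finite} module is a finitely generated one. Let $Q$ be a local ring. For a $Q$-module $N$ put $N^*=\operatorname{Hom}_Q(N,Q)$, and let $\delta_N\colon N\to N^{**}$ be the biduality map, $\delta_N(x)(f)=f(x)$. A finite $Q$-module $G$ is \emph{totally reflexive} if $\delta_G$ is bijective and
\[
\operatorname{Ext}^i_Q(G,Q)=0=\operatorname{Ext}^i_Q(G^*,Q)\qquad\text{for all }i>0 .
\]
These are the modules that duality into $Q$ treats as it treats free modules. Finite free modules are totally reflexive, and so are finite direct sums of totally reflexive modules. The \emph{Gorenstein dimension} $\operatorname{G-dim}_QN$ of a finite $Q$-module $N$, in the sense of Auslander and Bridger \cite{AB}, is the least integer $n\ge0$ for which there is an exact sequence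
\[
0\to G_n\to\cdots\to G_1\to G_0\to N\to0
\]
with every $G_i$ totally reflexive; it is $\infty$ if there is no such sequence. It is at most the projective dimension $\operatorname{pd}_QN$, and it can be finite when $\operatorname{pd}_QN$ is not (Example~\ref{ex:dual-numbers}).

A ring homomorphism $Q\to R$ is \emph{finite} if it makes $R$ a finite $Q$-module. Then $R$ and all finite $R$-modules are finite $Q$-modules, so their Gorenstein dimensions over $Q$ are defined. The following question is posed in \cite{RH}.

\medskip
\noindent\textbf{Question.} \emph{Let $Q\to R$ be a finite homomorphism of local rings, and let $M$ be a finite $R$-module. If $\operatorname{G-dim}_QR$ and $\operatorname{G-dim}_RM$ are finite, is $\operatorname{G-dim}_QM$ finite?}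
\medskip

One would guess that the answer is yes. For projective dimension it is. If $\operatorname{pd}_QR<\infty$ and $0\to F_n\to\cdots\to F_0\to M\to0$ is a resolution by finite free $R$-modules, then each $F_i$ has finite projective dimension over $Q$; finiteness passes from two terms of a short exact sequence to the third, so induction on $n$ gives $\operatorname{pd}_QM<\infty$. Gorenstein dimension has the same two-out-of-three property (fact (a) in Section~\ref{sec:prelim}), and the same induction gives the known positive answer to the Question when $\operatorname{pd}_RM$ is finite. If only $\operatorname{G-dim}_RM$ is finite, however, the induction starts from a totally reflexive $R$-module that need not be free, and one has to know that such a module has finite Gorenstein dimension over $Q$. This is what fails.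

\begin{theorem}\label{thm:main}
Let $\Lambda$ be any local ring. There are local $\Lambda$-algebras $Q$ and $R$, both finite free as $\Lambda$-modules, a surjective local homomorphism $Q\to R$, and a finite $R$-module $M$ such that
\begin{enumerate}
\item[(1)] $R$ is a totally reflexive $Q$-module, so $\operatorname{G-dim}_QR=0$;
\item[(2)] $M$ is a nonzero totally reflexive $R$-module, so $\operatorname{G-dim}_RM=0$;
\item[(3)] for every $i\ge1$, $\operatorname{Ext}^i_Q(M,Q)$ is a free $\Lambda$-module of rank $32$; hence $\operatorname{G-dim}_QM=\infty$.
\end{enumerate}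
\end{theorem}

So the answer to the Question is negative. When $\Lambda$ is a field, $Q$ is artinian of length $288$. Varying $\Lambda$ gives counterexamples over every residue field, in every dimension and depth, and in equal or mixed characteristic (Remark~\ref{rem:dim}).

For a finite module $N$ over a local ring $(R,\mathfrak m)$, the \emph{trivial extension} $R\ltimes N$ is the group $R\oplus N$ with the product $(r,x)(r',x')=(rr',rx'+r'x)$. It is a local ring with maximal ideal $\mathfrak m\oplus N$, and it comes with two finite homomorphisms: the inclusion $R\to R\ltimes N$, $r\mapsto(r,0)$, and the projection $R\ltimes N\to R$. The inclusion turns the module $M$ into a ring.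

\begin{corollary}\label{cor:compose}
Finite local homomorphisms of finite Gorenstein dimension do not compose. With $Q$, $R$, $M$ as in Theorem~\ref{thm:main}, the finite homomorphisms $Q\to R\to R\ltimes M$ satisfy $\operatorname{G-dim}_QR=0$ and $\operatorname{G-dim}_R(R\ltimes M)=0$, but $\operatorname{G-dim}_Q(R\ltimes M)=\infty$.
\end{corollary}

The second theorem says what is true in general. A complex $T$ of finite free $R$-modules, indexed by $\mathbb Z$, is \emph{totally acyclic} if $T$ and $\operatorname{Hom}_R(T,R)$ are exact. It is \emph{$r$-periodic} if it is isomorphic to the complex obtained from it by raising all indices by $r$. A finite $R$-module $C$ is \emph{semidualizing} if the homothety map $R\to\operatorname{Hom}_R(C,C)$, $r\mapsto(c\mapsto rc)$, is bijective and $\operatorname{Ext}^i_R(C,C)=0$ for all $i>0$; the module $R$ is an example.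

\begin{theorem}\label{thm:criterion}
Let $Q\to R$ be a finite homomorphism of local rings with $\operatorname{G-dim}_QR<\infty$. Let $T$ be a totally acyclic complex of finite free $R$-modules. Put $M_j=\operatorname{Coker}(T_{j+1}\to T_j)$ and $M=M_0$. The following are equivalent:
\begin{enumerate}
\item[(i)] $\operatorname{G-dim}_QM<\infty$;
\item[(ii)] there is an $n$ with $\operatorname{Ext}^i_Q(M_j,Q)=0$ for all $i>n$ and all $j\in\mathbb Z$;
\item[(iii)] $\operatorname{Ext}^i_Q(M_j,Q)=0$ for all $i>\operatorname{depth}Q$ and all $j\in\mathbb Z$.
\end{enumerate}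
If $T$ is $r$-periodic for some $r>0$, so that $M_r\cong M_0$, these conditions are equivalent to $\operatorname{Ext}^i_Q(M,Q)=0$ for $i\gg0$. If $Q\to R$ is the projection $R\ltimes C\to R$ with $C$ a semidualizing $R$-module, they are equivalent to exactness of $\operatorname{Hom}_R(T,C)$.
\end{theorem}

The modules $M_0$ that occur here are exactly the totally reflexive $R$-modules (Lemma~\ref{lem:tac}), and the Question for an arbitrary $M$ of finite Gorenstein dimension reduces to them (Remark~\ref{rem:reduction}).

The proof of Theorem~\ref{thm:main} has three steps. Section~\ref{sec:square} shows that a counterexample can be made from a $2$-periodic exact complex $P$ of free modules over a local algebra $S$ whose dual is not exact: one passes to $R=S\otimes_\Lambda S$ and to the complex $P\otimes_\Lambda P^*$. Section~\ref{sec:S} constructs $S$ and $P$. Section~\ref{sec:trivial} produces $Q$ as a trivial extension of $R$. Theorem~\ref{thm:criterion} is proved in Section~\ref{sec:criterion}.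

\section{Totally reflexive modules and totally acyclic complexes}\label{sec:prelim}

The only tool that we use to show that a Gorenstein dimension is infinite is the following.

\begin{lemma}\label{lem:ext-vanish}
Let $N$ be a finite module over a local ring $Q$. If $\operatorname{G-dim}_QN\le n$, then $\operatorname{Ext}^i_Q(N,Q)=0$ for all $i>n$.
\end{lemma}

\begin{proof}
Let $m=\operatorname{G-dim}_QN\le n$. Cut an exact sequence $0\to G_m\to\cdots\to G_0\to N\to0$ as in the definition into short exact sequences $0\to K_{j+1}\to G_j\to K_j\to0$ with $K_0=N$ and $K_m=G_m$. Since $\operatorname{Ext}^l_Q(G_j,Q)=0$ for $l>0$, the long exact sequences give $\operatorname{Ext}^{l+1}_Q(K_j,Q)\cong\operatorname{Ext}^l_Q(K_{j+1},Q)$ for $l\ge1$. Hence $\operatorname{Ext}^i_Q(N,Q)\cong\operatorname{Ext}^{i-m}_Q(G_m,Q)=0$ for $i>m$.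
\end{proof}

For Theorem~\ref{thm:criterion} we need three facts from \cite{AB} about finite modules over a local ring $Q$. If $F$ is a resolution of $N$ by finite free modules, its \emph{$n$-th syzygy} is $\operatorname{Coker}(F_{n+1}\to F_n)$. The \emph{depth} of a nonzero finite module is the length of a maximal regular sequence on it in the maximal ideal.
\begin{enumerate}
\item[(a)] If two modules in a short exact sequence have finite Gorenstein dimension, so does the third.
\item[(b)] If $\operatorname{G-dim}_QN<\infty$ and $N\ne0$, then $\operatorname{G-dim}_QN=\operatorname{depth}Q-\operatorname{depth}_QN$.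
\item[(c)] If $\operatorname{G-dim}_QN\le n$, then the $n$-th syzygy of $N$ in any resolution by finite free modules is totally reflexive.
\end{enumerate}

Let $R$ be a local ring and let $T$ be an exact complex of finite free $R$-modules with differentials $d_j\colon T_j\to T_{j-1}$, $j\in\mathbb Z$. Put $M_j=\operatorname{Coker}d_{j+1}$. By exactness $d_j$ induces an isomorphism $M_j\cong\operatorname{Im}d_j$, so there are exact sequences
\begin{equation}\label{eq:ses}
0\to M_{j+1}\to T_j\to M_j\to0\qquad(j\in\mathbb Z).
\end{equation}
The truncation $T_{\ge j}$ is a free resolution of $M_j$. Hence for every $R$-module $N$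
\begin{equation}\label{eq:ext-T}
\operatorname{Ext}^i_R(M_j,N)=H^{i+j}(\operatorname{Hom}_R(T,N))\qquad(i\ge1,\ j\in\mathbb Z),
\end{equation}
where $H^m$ denotes cohomology at $\operatorname{Hom}_R(T_m,N)$.

\begin{lemma}\label{lem:tac}
If $T$ is a totally acyclic complex over a local ring $R$, then $M_0$ is totally reflexive. Conversely, every totally reflexive $R$-module is isomorphic to $M_0$ for some totally acyclic complex $T$.
\end{lemma}

\begin{proof}
Here $(-)^*=\operatorname{Hom}_R(-,R)$. Let $T$ be totally acyclic and $M=M_0$. By \eqref{eq:ext-T}, $\operatorname{Ext}^i_R(M,R)=0$ for $i>0$. Factor $d_0=\iota\pi$ with $\pi\colon T_0\to M$ surjective and $\iota\colon M\to T_{-1}$ injective. The map $\pi^*$ identifies $M^*$ with $\operatorname{Ker}d_1^*=\operatorname{Im}d_0^*$, and $d_0^*=\pi^*\iota^*$. So $\iota^*$ is surjective with kernel $\operatorname{Ker}d_0^*=\operatorname{Im}d_{-1}^*$, and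
\[
\cdots\to T_{-2}^*\to T_{-1}^*\xrightarrow{\ \iota^*\ }M^*\to0
\]
is a free resolution. Its dual is, by biduality of finite free modules, the complex $T_{-1}\to T_{-2}\to\cdots$, which is exact except at $T_{-1}$. Hence $\operatorname{Ext}^i_R(M^*,R)=0$ for $i>0$, and $\iota^{**}$ maps $M^{**}$ isomorphically onto $\operatorname{Ker}d_{-1}^{**}$. Since $\iota$ maps $M$ isomorphically onto $\operatorname{Ker}d_{-1}$ and $\iota^{**}\delta_M=\delta_{T_{-1}}\iota$, the map $\delta_M$ is bijective.

Conversely, let $N$ be totally reflexive, and let $F\to N$ and $G\to N^*$ be resolutions by finite free modules. The sequence $0\to N^{**}\to G_0^*\to G_1^*\to\cdots$ is exact because $\operatorname{Ext}^i_R(N^*,R)=0$ for $i>0$. Put $T_j=F_j$ and $T_{-j-1}=G_j^*$ for $j\ge0$, and let $d_0$ be the composite $F_0\to N\xrightarrow{\delta_N}N^{**}\to G_0^*$. Then $T$ is exact and $M_0\cong N$. Under $G_j\cong G_j^{**}$ the map $d_0^*$ becomes $G_0\to N^*\to F_0^*$, because $\delta_N^*\,\delta_{N^*}$ is the identity of $N^*$. So $T^*$ is the splice of $G\to N^*$ with $0\to N^*\to F_0^*\to F_1^*\to\cdots$, and the latter is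 exact because $\operatorname{Ext}^i_R(N,R)=0$ for $i>0$.
\end{proof}

\begin{example}\label{ex:dual-numbers}
Let $k$ be a field and $R=k[x]/(x^2)$. The complex $T$ with $T_j=R$ and $d_j=x$ for all $j$ is exact and isomorphic to its dual, so $M_0=k$ is totally reflexive. The differentials of $\operatorname{Hom}_R(T,k)$ are zero, so $\operatorname{Ext}^i_R(k,k)\cong k$ for all $i\ge1$ by \eqref{eq:ext-T}, and $\operatorname{pd}_Rk=\infty$.
\end{example}

\section{Free extensions and the tensor square}\label{sec:square}

\subsection*{What has to be arranged}
To see where the Question can fail, take the most favorable homomorphism, one that makes the target a free module over the source.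

\begin{lemma}\label{lem:free}
Let $S\to R$ be a homomorphism of local rings that makes $R$ a finite free $S$-module. Let $C=\operatorname{Hom}_S(R,S)$, with the $R$-module structure $(rc)(r')=c(rr')$.
\begin{enumerate}
\item[(a)] There are isomorphisms $\operatorname{Hom}_R(X,C)\cong\operatorname{Hom}_S(X,S)$, natural in the $R$-module $X$, and $\operatorname{Ext}^i_R(N,C)\cong\operatorname{Ext}^i_S(N,S)$ for $i\ge0$, natural in the finite $R$-module $N$.
\item[(b)] The $R$-module $C$ is semidualizing.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The first isomorphism is the adjunction $g\mapsto(x\mapsto g(x)(1))$. A resolution $F$ of $N$ by finite free $R$-modules is also a resolution by finite free $S$-modules, and $\operatorname{Hom}_R(F,C)\cong\operatorname{Hom}_S(F,S)$.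

(b) The module $C$ is finite free over $S$, hence finite over $R$, and (a) gives $\operatorname{Ext}^i_R(C,C)\cong\operatorname{Ext}^i_S(C,S)=0$ for $i>0$. The homothety map followed by the adjunction $\operatorname{Hom}_R(C,C)\cong\operatorname{Hom}_S(C,S)$ sends $r$ to $c\mapsto(rc)(1)=c(r)$. This is the biduality map of the finite free $S$-module $R$, so it is bijective.
\end{proof}

In this situation let $T$ be a totally acyclic complex over $R$ and $M=M_0$. Then $\operatorname{G-dim}_SR=0$ and $\operatorname{G-dim}_RM=0$, while $\operatorname{Ext}^i_S(M,S)\cong H^i(\operatorname{Hom}_R(T,C))$ for $i\ge1$. The hypothesis concerns $\operatorname{Hom}_R(T,R)$, and the desired conclusion concerns $\operatorname{Hom}_R(T,C)$. When $C\cong R$ these agree; this happens for $R=S[x]/(x^2)$, where $C$ is freely generated by the map $s+s'x\mapsto s'$. In general nothing visible links the two complexes, and we look for $T$ such that the first is exact and the second is not.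

\subsection*{The idea, over a field}
Let $k$ be a field and $S$ a finite-dimensional local $k$-algebra with residue field $k$. Suppose we are given an exact complex $P$ of finite free $S$-modules whose dual $P^*=\operatorname{Hom}_S(P,S)$ is \emph{not} exact. Such a $P$ is not totally acyclic, but it can be symmetrized. Let $R=S\otimes_kS$, viewed as a free $S$-algebra through the first factor, and let $T=P\otimes_kP^*$. Write $(-)^\vee$ for the dual over the ground ring. Ignoring finiteness for a moment, we have
\begin{equation}\label{eq:three}
T=P\otimes P^*,\qquad \operatorname{Hom}_R(T,R)\cong P^*\otimes P,\qquad \operatorname{Hom}_S(T,S)\cong P^*\otimes(P^*)^\vee .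
\end{equation}
Duality over $R$ takes the $S$-dual of both factors, so it exchanges $P$ and $P^*$. Duality over $S$ takes the $S$-dual of the first factor but only the $k$-dual of the second, and the $k$-dual of a complex with nonzero homology has nonzero homology. Over a field the homology of a tensor product is the tensor product of the homologies. The first two complexes in \eqref{eq:three} have the exact factor $P$ and are exact. The third has two factors that are not exact, so it is not exact, and it is $\operatorname{Hom}_R(T,C)$.

The difficulty is finiteness. A bounded exact complex of free modules splits and has an exact dual, so $P$ is unbounded, and then $T_0=\bigoplus_iP_i\otimes P_i^*$ is not a finite $R$-module. The remedy is to take $P$ of period $2$ and to form the tensor product with indices modulo $2$.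

\subsection*{$\mathbb Z/2$-graded complexes}
From now on $\Lambda$ is a local ring, unadorned $\otimes$ is over $\Lambda$, and $(-)^\vee=\operatorname{Hom}_\Lambda(-,\Lambda)$. A \emph{$\mathbb Z/2$-graded complex} over a $\Lambda$-algebra $S$ is an $S$-module $X=X_0\oplus X_1$ with an $S$-linear map $d$ such that $d(X_0)\subseteq X_1$, $d(X_1)\subseteq X_0$ and $d^2=0$. It has two homology modules, $H_0(X)$ and $H_1(X)$. We write $|x|=i$ for $x\in X_i$. For an $S$-module $N$, the complex $\operatorname{Hom}_S(X,N)$ has components $\operatorname{Hom}_S(X_i,N)$ and differential $\varphi\mapsto\varphi d$. With this convention biduality is an isomorphism of complexes $X\cong X^{**}$ when $X_0,X_1$ are finite free. The tensor product $X\otimes Y$ has components $(X\otimes Y)_n=\bigoplus_{i+j\equiv n}X_i\otimes Y_j$ and differential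
\[
d(x\otimes y)=dx\otimes y+(-1)^{|x|}x\otimes dy .
\]
Setting $X_j=X_{j\bmod 2}$ \emph{unfolds} $X$ to a $2$-periodic complex indexed by $\mathbb Z$, and unfolding commutes with $\operatorname{Hom}_S(-,N)$.

Over a ground ring that is not a field, exactness of one factor must be replaced by a stronger property. We call $X$ \emph{contractible} if there is a $\Lambda$-linear map $h$ that exchanges $X_0$ and $X_1$ and satisfies $dh+hd=1$. A contractible complex is exact, since a cycle $x$ equals $d(hx)$. A direct sum of complexes of the form $Y\xrightarrow{\cong}Y'$ is contractible.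

\begin{lemma}\label{lem:signs}
\begin{enumerate}
\item[(a)] Let $D$ and $X$ be $\mathbb Z/2$-graded complexes over $\Lambda$ with $D$ contractible. Then $D\otimes X$, $X\otimes D$ and $D^\vee$ are contractible.
\item[(b)] Let $S$ be a $\Lambda$-algebra that is finite free over $\Lambda$, and let $R=S\otimes S$ be an $S$-algebra through $s\mapsto s\otimes1$. Let $X,Y$ be $\mathbb Z/2$-graded complexes of finite free $S$-modules, and let $(-)^*=\operatorname{Hom}_S(-,S)$. Then $X\otimes Y$ is a complex of finite free $R$-modules, and there are isomorphisms of complexes over $\Lambda$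
\[
\operatorname{Hom}_R(X\otimes Y,R)\cong X^*\otimes Y^*,\qquad \operatorname{Hom}_S(X\otimes Y,S)\cong X^*\otimes Y^\vee .
\]
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Let $dh+hd=1$ on $D$. On $D\otimes X$ put $h'(p\otimes x)=hp\otimes x$. Then
\[
dh'(p\otimes x)=dhp\otimes x-(-1)^{|p|}hp\otimes dx,\qquad h'd(p\otimes x)=hdp\otimes x+(-1)^{|p|}hp\otimes dx,
\]
and the sum is $p\otimes x$. On $X\otimes D$ put $h''(x\otimes p)=(-1)^{|x|}x\otimes hp$. Then
\[
dh''(x\otimes p)=(-1)^{|x|}dx\otimes hp+x\otimes dhp,\qquad h''d(x\otimes p)=-(-1)^{|x|}dx\otimes hp+x\otimes hdp,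
\]
and the sum is $x\otimes p$. On $D^\vee$ use $\varphi\mapsto\varphi h$; one has $\varphi hd+\varphi dh=\varphi$.

(b) Let $\varphi\in X_i^*$. For $\psi\in Y_j^*$ let $\varphi\otimes\psi$ act by $x\otimes y\mapsto\varphi(x)\otimes\psi(y)$, and for $\psi\in Y_j^\vee$ by $x\otimes y\mapsto\psi(y)\varphi(x)$, where $\varphi$ and $\psi$ are extended by zero to the other component. Both maps are additive in $X_i$ and $Y_j$. The first is bijective for $X_i=Y_j=S$, where both sides are $R$. The second uses only the $\Lambda$-module structure of $Y_j$, which is finite free, and it is bijective for $X_i=S$, $Y_j=\Lambda$, where both sides are $S$. So both are bijective. In $(\varphi\otimes\psi)(d(x\otimes y))$ the term $(-1)^{|x|}(\varphi\otimes\psi)(x\otimes dy)$ vanishes unless $|x|=i=|\varphi|$. Hence $(\varphi\otimes\psi)d=\varphi d\otimes\psi+(-1)^{|\varphi|}\varphi\otimes\psi d$, which is the differential of the tensor product.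
\end{proof}

\begin{proposition}\label{prop:square}
Let $S=\Lambda\oplus S_+$ be a $\Lambda$-algebra, finite free over $\Lambda$, with $S_+$ a nilpotent ideal. Let $P$ be a $\mathbb Z/2$-graded complex of finite free $S$-modules such that
\begin{enumerate}
\item[(P1)] $P$ is contractible;
\item[(P2)] $P^*\cong H\oplus D$ as complexes over $\Lambda$, where $D$ is contractible, $H$ has zero differential, and $H_0,H_1$ are free $\Lambda$-modules of ranks $h_0,h_1$.
\end{enumerate}
Put $R=S\otimes S$, $C=\operatorname{Hom}_S(R,S)$, $T=P\otimes P^*$ and $M=\operatorname{Coker}(T_1\to T_0)$. Then $S$ and $R$ are local rings, $C$ is a semidualizing $R$-module, and $M$ is a totally reflexive $R$-module. For $i\ge1$ the $\Lambda$-module $\operatorname{Ext}^i_R(M,C)\cong\operatorname{Ext}^i_S(M,S)$ is free, of rank $h_0^2+h_1^2$ for even $i$ and of rank $2h_0h_1$ for odd $i$.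
\end{proposition}

\begin{proof}
The ideals $S_+$ of $S$ and $S_+\otimes S+S\otimes S_+$ of $R$ are nilpotent with quotient $\Lambda$, so $S$ and $R$ are local; they are noetherian because they are finite over $\Lambda$. As $R$ is finite free over $S$, Lemma~\ref{lem:free} applies. It shows that $C$ is semidualizing, that $\operatorname{Ext}^i_R(M,C)\cong\operatorname{Ext}^i_S(M,S)$, and that $\operatorname{Hom}_R(T,C)\cong\operatorname{Hom}_S(T,S)$.

Lemma~\ref{lem:signs}(b) with $X=P$ and $Y=P^*$ shows that \eqref{eq:three} holds over $\Lambda$. By (P1) and Lemma~\ref{lem:signs}(a), $T$ and $\operatorname{Hom}_R(T,R)$ are exact. So the unfolding of $T$ is totally acyclic, and $M$ is totally reflexive by Lemma~\ref{lem:tac}. By (P2),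
\[
P^*\otimes(P^*)^\vee\cong(H\otimes H^\vee)\oplus(H\otimes D^\vee)\oplus(D\otimes H^\vee)\oplus(D\otimes D^\vee).
\]
The last three summands are contractible and the first has zero differential. Hence the homology of $\operatorname{Hom}_R(T,C)$ is $(H_0\otimes H_0^\vee)\oplus(H_1\otimes H_1^\vee)$ in even degrees and $(H_0\otimes H_1^\vee)\oplus(H_1\otimes H_0^\vee)$ in odd degrees. Now apply \eqref{eq:ext-T}.
\end{proof}

\begin{remark}
When $\Lambda$ is a field every complex is the direct sum of its homology and a contractible complex, so (P1) says that $P$ is exact and (P2) is automatic; the result has content when $H\ne0$. Both choices in the construction matter. Over a field and with $H\ne0$, the complex $P\otimes P$ is exact but its $R$-dual $P^*\otimes P^*$ is not. And if $R$ is made an $S$-algebra through the second factor, then $\operatorname{Hom}_S(T,S)\cong P^\vee\otimes P$ is exact.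
\end{remark}

\section{An exact periodic complex whose dual is not exact}\label{sec:S}

\subsection*{The shape of the example}
We need square matrices $A,B$ over a local algebra $S$ with $\operatorname{Ker}A=\operatorname{Im}B$ and $\operatorname{Ker}B=\operatorname{Im}A$, such that this fails for the transposes $A^T,B^T$. The two simplest shapes cannot work. Matrices of size $1\times1$ equal their transposes. Next let $(S,\mathfrak m)$ be a finite-dimensional local algebra over its residue field $k$ with $\mathfrak m^2=0$, and let $A,B$ be $n\times n$ matrices with entries in $\mathfrak m$, where $n\ge1$. Then $\operatorname{Im}B\subseteq\mathfrak mS^n\subseteq\operatorname{Ker}A$, and likewise with $A$ and $B$ exchanged. Exactness therefore means that $A$ and $B$ induce isomorphisms $S^n/\mathfrak mS^n\to\mathfrak mS^n$. This forces $\mathfrak m=kx$ to be one-dimensional and $A=xU$, $B=xU'$ with $U,U'$ invertible over $k$, and then the transposes have the same form.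

So we look at $2\times2$ matrices of linear forms over a graded algebra $S=\Lambda\oplus V\oplus W$ concentrated in degrees $0,1,2$. The complex breaks into strands $\Lambda^2\to V^2\to W^2$, and exactness requires $1-\operatorname{rank}_\Lambda V+\operatorname{rank}_\Lambda W=0$. We shall have ranks $6$ and $5$. A pair of matrices whose products in both orders are scalar is a matrix and its adjugate:
\[
A_0=\begin{pmatrix}a&b\\c&d\end{pmatrix},\qquad B_0=\begin{pmatrix}d&-b\\-c&a\end{pmatrix},\qquad A_0B_0=B_0A_0=(ad-bc)I .
\]
To break the symmetry between rows and columns we add two more generators $t,u$, put $A=A_0+tI$ and $B=B_0+uI$, and choose $t^2$ and $u^2$ so as to favor rows.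

\subsection*{The algebra $S$ and the matrices}
Let $V$ be the free $\Lambda$-module on $a,b,c,d,t,u$ and $W$ the free $\Lambda$-module on $w_1,\dots,w_5$. Define a symmetric bilinear product $V\times V\to W$ by
\[
ab=w_1,\quad cd=w_2,\quad ac=w_3,\quad bd=w_4,\quad ad=w_5,
\]
\[
tu=-w_5,\quad t^2=w_1+w_2,\quad u^2=w_3+w_4,
\]
and let all other products of two basis vectors be zero:
\[
a^2=b^2=c^2=d^2=bc=0,\qquad tx=ux=0\ \text{ for }x\in\{a,b,c,d\}.
\]
Let $S=\Lambda\oplus V\oplus W$ with $VW=WW=0$. All products of three elements of $S_+=V\oplus W$ vanish, however bracketed, so $S$ is a commutative associative graded $\Lambda$-algebra and $S_+^3=0$. It is free of rank $12$ over $\Lambda$. The products $ab,cd,ac,bd,ad$ form a basis of $W$, which we use from now on; in it $tu=-ad$, $t^2=ab+cd$ and $u^2=ac+bd$. Let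
\[
A=\begin{pmatrix}a+t&b\\c&d+t\end{pmatrix},\qquad B=\begin{pmatrix}d+u&-b\\-c&a+u\end{pmatrix}.
\]
Since $uA_0=0=tB_0$, both $AB$ and $BA$ equal $(ad-bc+tu)I=0$. So there is a $\mathbb Z/2$-graded complex $P$ with $P_0=P_1=S^2$ and differentials $P_1\xrightarrow{A}P_0$ and $P_0\xrightarrow{B}P_1$. In the dual bases $P^*$ has differentials $P_0^*\xrightarrow{A^T}P_1^*$ and $P_1^*\xrightarrow{B^T}P_0^*$.

The asymmetry can be seen before any computation. The first coordinates of the vectors in $A(V^2)$ are the elements of $(a+t)V+bV$. Multiples of $a$ and $b$ give every basis vector of $W$ except $cd$, and $(a+t)t=ab+cd$ supplies it. The second row $(c,d+t)$ misses only $ab$, which $t^2$ supplies as well. The rows of $A^T$ are the columns $(a+t,c)$ and $(b,d+t)$ of $A$; they miss $bd$ and $ac$, and these do not occur in $t^2$. For $B$ the rows miss $ac$ and $bd$, which $u^2$ supplies, and the columns miss $ab$ and $cd$, which it does not.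

\begin{proposition}\label{prop:S}
The complex $P$ satisfies \textup{(P1)}, and it satisfies \textup{(P2)} with $h_0=h_1=4$.
\end{proposition}

\begin{proof}
The four matrices $A,B,A^T,B^T$ raise the degree by one. We describe them in degrees $0$ and $1$; they vanish on $W^2$.

\emph{Degree $0\to1$.} Each matrix gives a split injection $\Lambda^2\to V^2$. For $A$ and $A^T$ a left inverse is given by the coefficients of $(a,0)$ and $(0,d)$, and for $B$ and $B^T$ by the coefficients of $(d,0)$ and $(0,a)$.

\emph{Degree $1\to2$.} The image of $V^2\to W^2$ is spanned by the products of the two columns with $a,b,c,d,t,u$. These products are as follows.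
\[
\begin{array}{c|c|cccccc}
&\text{column}&a&b&c&d&t&u\\\hline
A&(a+t,c)&(0,ac)&(ab,0)&(ac,0)&(ad,cd)&(ab+cd,0)&(-ad,0)\\
&(b,d+t)&(ab,ad)&(0,bd)&(0,cd)&(bd,0)&(0,ab+cd)&(0,-ad)\\\hline
B&(d+u,-c)&(ad,-ac)&(bd,0)&(cd,0)&(0,-cd)&(-ad,0)&(ac+bd,0)\\
&(-b,a+u)&(-ab,0)&(0,ab)&(0,ac)&(-bd,ad)&(0,-ad)&(0,ac+bd)\\\hline
A^T&(a+t,b)&(0,ab)&(ab,0)&(ac,0)&(ad,bd)&(ab+cd,0)&(-ad,0)\\
&(c,d+t)&(ac,ad)&(0,bd)&(0,cd)&(cd,0)&(0,ab+cd)&(0,-ad)\\\hline
B^T&(d+u,-b)&(ad,-ab)&(bd,0)&(cd,0)&(0,-bd)&(-ad,0)&(ac+bd,0)\\
&(-c,a+u)&(-ac,0)&(0,ab)&(0,ac)&(-cd,ad)&(0,-ad)&(0,ac+bd)
\end{array}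
\]
For each matrix, five entries have the form $(w,0)$, five have the form $(0,w)$, and two are mixed.
\begin{itemize}
\item For $A$ the elements $ab$, $ac$, $ab+cd$, $-ad$, $bd$ in the first coordinate span $W$, and so do $ac$, $bd$, $cd$, $ab+cd$, $-ad$ in the second. The image is $W^2$.
\item For $B$ the elements $bd$, $cd$, $-ad$, $ac+bd$, $-ab$ span $W$, and so do $-cd$, $ab$, $ac$, $-ad$, $ac+bd$. The image is $W^2$.
\item For $A^T$ the unmixed entries span $\langle ab,cd,ac,ad\rangle\oplus\langle ab,cd,bd,ad\rangle$, and the mixed entries $(ad,bd)$, $(ac,ad)$ lie in this module. A complement is spanned by $(bd,0)$ and $(0,ac)$.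
\item For $B^T$ the unmixed entries span $\langle cd,ac,bd,ad\rangle\oplus\langle ab,ac,bd,ad\rangle$, and the mixed entries $(ad,-ab)$, $(-cd,ad)$ lie in this module. A complement is spanned by $(ab,0)$ and $(0,cd)$.
\end{itemize}
Thus in each case the image is a free direct summand of $W^2$ with free complement, of rank $\rho=10$ for $A,B$ and of rank $\rho=8$ for $A^T,B^T$.

\emph{Strands.} As complexes over $\Lambda$, both $P$ and $P^*$ are direct sums of two strands $\Lambda^2\xrightarrow{\alpha}V^2\xrightarrow{\beta}W^2$, with zero maps into $\Lambda^2$ and out of $W^2$. The pairs $(\alpha,\beta)$ are $(A,B)$ and $(B,A)$ for $P$, and $(A^T,B^T)$ and $(B^T,A^T)$ for $P^*$. Fix a strand. Write $W^2=\operatorname{Im}\beta\oplus H''$ with $H''$ free of rank $10-\rho$. As $\operatorname{Im}\beta$ is free, $V^2=\operatorname{Ker}\beta\oplus Y$ with $\beta\colon Y\to\operatorname{Im}\beta$ bijective. A left inverse of $\alpha$ restricts to $\operatorname{Ker}\beta\supseteq\operatorname{Im}\alpha$, so $\operatorname{Ker}\beta=\operatorname{Im}\alpha\oplus H'$. The module $H'$ is a direct summand of $V^2$, hence finite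 projective, hence free because $\Lambda$ is local; its rank is $12-2-\rho=10-\rho$. The strand is therefore the direct sum of the contractible complexes $\Lambda^2\xrightarrow{\cong}\operatorname{Im}\alpha$ and $Y\xrightarrow{\cong}\operatorname{Im}\beta$ and of $H'\oplus H''$ with zero differential.

For $P$ we have $\rho=10$, so $H'=H''=0$ and $P$ is contractible. For $P^*$ we have $\rho=8$, so $H'$ and $H''$ have rank $2$. In each strand $V^2$ and $W^2$ lie in components of opposite parity, so each strand contributes rank $2$ to $H_0$ and rank $2$ to $H_1$. Hence $h_0=h_1=4$.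
\end{proof}

\section{Trivial extensions and the proof of Theorem~\ref{thm:main}}\label{sec:trivial}

Propositions~\ref{prop:square} and~\ref{prop:S} already answer the Question. The ring $R=S\otimes S$ is free over $S$, the module $M$ is totally reflexive over $R$, and $\operatorname{Ext}^i_S(M,S)\ne0$ for all $i\ge1$, so $\operatorname{G-dim}_SM=\infty$ by Lemma~\ref{lem:ext-vanish}. Theorem~\ref{thm:main} asks for a \emph{surjection} $Q\to R$, and we want it to produce the same module $C$. For a surjection with kernel $J$, the module $\operatorname{Hom}_Q(R,Q)$ is the annihilator of $J$ in $Q$. For $Q=R\ltimes C$ and $J=0\oplus C$ this annihilator is $\operatorname{ann}_R(C)\oplus C$, which is $0\oplus C$ when $C$ is faithful. The next lemma shows that the semidualizing property gives the corresponding statement for all Ext modules.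

\begin{lemma}\label{lem:trivial}
Let $R$ be a local ring, $C$ a semidualizing $R$-module, $Q=R\ltimes C$, and $\operatorname{pr}_C\colon Q\to C$ the map $(r,c)\mapsto c$. Regard $R$-modules as $Q$-modules through the projection $Q\to R$.
\begin{enumerate}
\item[(a)] For every $R$-module $N$ and every $i\ge0$ there is an $R$-linear isomorphism $\operatorname{Ext}^i_Q(N,Q)\cong\operatorname{Ext}^i_R(N,C)$. For $i=0$ it is $f\mapsto\operatorname{pr}_C\circ f$.
\item[(b)] $R$ is a totally reflexive $Q$-module.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) The plan is to recognize $Q$ as a module coinduced from $C$ along the inclusion $R\to Q$, and to build an injective resolution of $Q$ from one of $C$. For an $R$-module $X$ the group $\operatorname{Hom}_R(Q,X)$ is a $Q$-module by $(qh)(q')=h(qq')$, and there is the adjunction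
\begin{equation}\label{eq:adj}
\operatorname{Hom}_Q(N,\operatorname{Hom}_R(Q,X))\cong\operatorname{Hom}_R(N,X),\qquad g\mapsto(x\mapsto g(x)(1)),
\end{equation}
natural in the $Q$-module $N$ and in $X$. Define $\chi\colon Q\to\operatorname{Hom}_R(Q,C)$ by $\chi(q)(q')=\operatorname{pr}_C(qq')$. It is $Q$-linear, and $\chi(r,c)(r',c')=rc'+r'c$. If $\chi(r,c)=0$, evaluation at $(1,0)$ gives $c=0$; then $rC=0$, and $r=0$ because the homothety map is injective. An $R$-linear map $h\colon R\oplus C\to C$ has the form $(r',c')\mapsto r'h(1,0)+g(c')$ with $g\in\operatorname{Hom}_R(C,C)$. Since the homothety map is surjective, $g$ is multiplication by some $r\in R$, and $h=\chi(r,h(1,0))$. So $\chi$ is bijective.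

Let $I$ be an injective resolution of $C$ over $R$. By \eqref{eq:adj} the functor $\operatorname{Hom}_Q(-,\operatorname{Hom}_R(Q,I^j))$ is exact, so $\operatorname{Hom}_R(Q,I)$ consists of injective $Q$-modules. Its cohomology in degree $i>0$ is $\operatorname{Ext}^i_R(R\oplus C,C)=\operatorname{Ext}^i_R(C,C)=0$, and in degree $0$ it is $\operatorname{Hom}_R(Q,C)\cong Q$. So it is an injective resolution of $Q$ over $Q$, and \eqref{eq:adj} gives
\[
\operatorname{Ext}^i_Q(N,Q)=H^i\operatorname{Hom}_Q(N,\operatorname{Hom}_R(Q,I))\cong H^i\operatorname{Hom}_R(N,I)=\operatorname{Ext}^i_R(N,C).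
\]
On the right $N$ is an $R$-module through $R\to Q\to R$, which is the identity. The isomorphism is natural in $N$, so it commutes with the maps induced by multiplication by $r$ on $N$; that is, it is $R$-linear. For $i=0$ it sends $f$ to $x\mapsto\chi(f(x))(1)=\operatorname{pr}_C(f(x))$.

(b) By (a), $\operatorname{Ext}^i_Q(R,Q)\cong\operatorname{Ext}^i_R(R,C)=0$ for $i>0$, and $C\cong\operatorname{Hom}_Q(R,Q)$ through $c\mapsto f_c$, $f_c(r)=(0,rc)$. This isomorphism is $R$-linear, and $Q$ acts on both sides through $R$, so it is $Q$-linear. Again by (a), $\operatorname{Ext}^i_Q(C,Q)\cong\operatorname{Ext}^i_R(C,C)=0$ for $i>0$. Finally, the isomorphisms $\operatorname{Hom}_Q(\operatorname{Hom}_Q(R,Q),Q)\cong\operatorname{Hom}_Q(C,Q)\cong\operatorname{Hom}_R(C,C)$ send $\delta_R(r)$ to the map $c\mapsto\operatorname{pr}_C(f_c(r))=rc$. So $\delta_R$ corresponds to the homothety map and is bijective.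
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:main}]
Let $S$ and $P$ be as in Section~\ref{sec:S}, and let $R$, $C$, $T$, $M$ be as in Proposition~\ref{prop:square}. Explicitly, $T_1=(P_1\otimes P_0^*)\oplus(P_0\otimes P_1^*)$ and $T_0=(P_0\otimes P_0^*)\oplus(P_1\otimes P_1^*)$ are free $R$-modules of rank $8$, and $M$ is the cokernel of
\[
\begin{pmatrix}A\otimes1&1\otimes B^T\\-1\otimes A^T&B\otimes1\end{pmatrix}\colon T_1\to T_0 .
\]
Let $Q=R\ltimes C$, and let $Q\to R$ be the projection, a surjective local homomorphism of $\Lambda$-algebras. Both $R$ and $C$ are free of rank $12$ over $S$, so $R$ and $Q$ are finite free over $\Lambda$.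

Since $C$ is semidualizing, Lemma~\ref{lem:trivial}(b) gives (1). By Proposition~\ref{prop:square}, $M$ is totally reflexive over $R$. With $h_0=h_1=4$ both $h_0^2+h_1^2$ and $2h_0h_1$ equal $32$, so Lemma~\ref{lem:trivial}(a) gives $\operatorname{Ext}^i_Q(M,Q)\cong\operatorname{Ext}^i_R(M,C)\cong\Lambda^{32}$ for all $i\ge1$. In particular $M\ne0$, which completes (2), and $\operatorname{G-dim}_QM=\infty$ by Lemma~\ref{lem:ext-vanish}.
\end{proof}

\begin{proof}[Proof of Corollary~\ref{cor:compose}]
As an $R$-module $R\ltimes M$ is $R\oplus M$, which is totally reflexive. The nonzero module $\operatorname{Ext}^i_Q(M,Q)$ is a direct summand of $\operatorname{Ext}^i_Q(R\oplus M,Q)$ for every $i\ge1$, so Lemma~\ref{lem:ext-vanish} gives $\operatorname{G-dim}_Q(R\ltimes M)=\infty$.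
\end{proof}

\begin{remark}\label{rem:dim}
The rank of $Q$ over $\Lambda$ is $2\cdot12^2=288$. The kernel of $Q\to R\to\Lambda$ is nilpotent and $\Lambda$ is a subring of $Q$, so $Q$ has the dimension, the residue field and the characteristic of $\Lambda$. In particular, if $\Lambda$ is a field, then $Q$ is artinian of length $288$. The depth of a finite module does not change under restriction along a finite local homomorphism, and $Q$ is a nonzero finite free $\Lambda$-module, so $\operatorname{depth}Q=\operatorname{depth}\Lambda$.
\end{remark}

\section{A criterion for finiteness over $Q$}\label{sec:criterion}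

Total reflexivity of a module $Z$ consists of three conditions: on $\operatorname{Ext}_Q(Z,Q)$, on $\delta_Z$, and on $\operatorname{Ext}_Q(Z^*,Q)$. Condition (ii) of Theorem~\ref{thm:criterion} speaks only of the first. The other two will come from the sequences \eqref{eq:ses}: every $M_{j+1}$ embeds in a module of finite Gorenstein dimension over $Q$ with a cokernel $M_j$ of the same kind. This allows us to prove each property for all $j$ at once and to feed it back into the sequences. The bound $n$ must be uniform in $j$ so that one passage to $n$-th syzygies serves all the sequences.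

\begin{proof}[Proof of Theorem~\ref{thm:criterion}]
Let $g=\operatorname{G-dim}_QR$. Each $T_j$ is a finite direct sum of copies of $R$, so $\operatorname{G-dim}_QT_j\le g$.

(i)$\Rightarrow$(iii). Fact (a) and \eqref{eq:ses} show that $\operatorname{G-dim}_QM_j$ is finite if and only if $\operatorname{G-dim}_QM_{j+1}$ is. So all $M_j$ have finite Gorenstein dimension over $Q$. It is at most $\operatorname{depth}Q$, by fact (b) if $M_j\ne0$ and trivially if $M_j=0$. Lemma~\ref{lem:ext-vanish} gives (iii).

(iii)$\Rightarrow$(ii). Take $n=\operatorname{depth}Q$.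

(ii)$\Rightarrow$(i). Enlarging $n$, we may assume $n\ge g$. For each $j$ choose a resolution $F^{(j)}$ of $M_j$ by finite free $Q$-modules. The horseshoe lemma applied to \eqref{eq:ses} gives a resolution $E^{(j)}$ of $T_j$ by finite free $Q$-modules and an exact sequence of complexes $0\to F^{(j+1)}\to E^{(j)}\to F^{(j)}\to0$. Truncate these complexes to degrees $\ge n$. Each truncation has homology only in degree $n$, where it is the $n$-th syzygy. So the long exact homology sequence gives exact sequences
\[
0\to Z_{j+1}\to L_j\to Z_j\to0\qquad(j\in\mathbb Z),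
\]
where $Z_j$ and $L_j$ are the $n$-th syzygies of $M_j$ and $T_j$. By fact (c) and $n\ge g$, each $L_j$ is totally reflexive over $Q$. By (ii), $\operatorname{Ext}^i_Q(Z_j,Q)\cong\operatorname{Ext}^{i+n}_Q(M_j,Q)=0$ for all $i>0$ and all $j$.

Let $(-)^*=\operatorname{Hom}_Q(-,Q)$ and $\delta_j=\delta_{Z_j}$. Since $\operatorname{Ext}^1_Q(Z_j,Q)=0$, the sequence
\begin{equation}\label{eq:dual-ses}
0\to Z_j^*\to L_j^*\to Z_{j+1}^*\to0
\end{equation}
is exact. Dualizing again and using $\operatorname{Ext}^1_Q(L_j^*,Q)=0$, we obtain a commutative diagram with exact rows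
\[
\begin{array}{ccccccccccc}
0&\to&Z_{j+1}&\to&L_j&\to&Z_j&\to&0&&\\[2pt]
&&\big\downarrow{\scriptstyle\delta_{j+1}}&&\big\downarrow{\scriptstyle\cong}&&\big\downarrow{\scriptstyle\delta_j}&&&&\\[2pt]
0&\to&Z_{j+1}^{**}&\to&L_j^{**}&\to&Z_j^{**}&\to&\operatorname{Ext}^1_Q(Z_{j+1}^*,Q)&\to&0.
\end{array}
\]
The left square shows that $\delta_{j+1}$ is injective, and this holds for all $j$. The map $\delta_j$ takes values in the image of $L_j^{**}\to Z_j^{**}$. Replacing $Z_j^{**}$ by this image makes both rows short exact, and the snake lemma gives $\operatorname{Coker}\delta_{j+1}\cong\operatorname{Ker}\delta_j=0$. So every $\delta_j$ is bijective. The right square then shows that $L_j^{**}\to Z_j^{**}$ is surjective, whence $\operatorname{Ext}^1_Q(Z_{j+1}^*,Q)=0$ for all $j$. Since $\operatorname{Ext}^i_Q(L_j^*,Q)=0$ for $i>0$, the sequence \eqref{eq:dual-ses} gives $\operatorname{Ext}^{i+1}_Q(Z_{j+1}^*,Q)\cong\operatorname{Ext}^i_Q(Z_j^*,Q)$ for $i\ge1$. By induction on $i$, these modules vanish for all $i\ge1$ and all $j$. Thus every $Z_j$ is totally reflexive, and the exact sequence $0\to Z_j\to F^{(j)}_{n-1}\to\cdots\to F^{(j)}_0\to M_j\to0$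 shows that $\operatorname{G-dim}_QM_j\le n$ for all $j$. In particular (i) holds.

\emph{The periodic case.} If (i) holds, then $\operatorname{Ext}^i_Q(M,Q)=0$ for $i\gg0$ by Lemma~\ref{lem:ext-vanish}. Conversely, assume this vanishing. Since $\operatorname{Ext}^i_Q(T_j,Q)=0$ for $i>g$, the sequences \eqref{eq:ses} give $\operatorname{Ext}^i_Q(M_{j+1},Q)\cong\operatorname{Ext}^{i+1}_Q(M_j,Q)$ for $i>g$. So each $M_j$ with $j\ge0$ satisfies $\operatorname{Ext}^i_Q(M_j,Q)=0$ for $i\gg0$. By periodicity every $M_j$, $j\in\mathbb Z$, is isomorphic to one of $M_0,\dots,M_{r-1}$. Hence there is a bound that works for all $j$, and (ii) holds.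

\emph{The case $Q=R\ltimes C$.} Lemma~\ref{lem:trivial}(a) and \eqref{eq:ext-T} give $\operatorname{Ext}^i_Q(M_j,Q)\cong H^{i+j}(\operatorname{Hom}_R(T,C))$ for $i\ge1$ and all $j$. If $\operatorname{Hom}_R(T,C)$ is exact, then (ii) holds with $n=0$. If (ii) holds, it holds with some $n\ge0$, and then $H^m(\operatorname{Hom}_R(T,C))\cong\operatorname{Ext}^{n+1}_Q(M_{m-n-1},Q)=0$ for every $m\in\mathbb Z$.
\end{proof}

\begin{remark}\label{rem:reduction}
Theorem~\ref{thm:criterion} covers every finite $R$-module $N$ with $\operatorname{G-dim}_RN=m<\infty$. By fact (c) the $m$-th syzygy $N'$ of $N$ in a resolution by finite free $R$-modules is totally reflexive, so $N'\cong M_0$ for a totally acyclic complex $T$ by Lemma~\ref{lem:tac}. Finite free $R$-modules have finite Gorenstein dimension over $Q$, so $m$ applications of fact (a) show that $\operatorname{G-dim}_QN<\infty$ if and only if $\operatorname{G-dim}_QN'<\infty$.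
\end{remark}

\begin{remark}
The hypothesis $\operatorname{G-dim}_QR<\infty$ enters the proof through the bound $\operatorname{G-dim}_QT_j\le g$. The proof uses exactness of $T$ throughout, but never exactness of $\operatorname{Hom}_R(T,R)$; that hypothesis makes $M$ totally reflexive and so places the theorem in the setting of the Question. It does decide the matter when $C=R$. Then $Q=R\ltimes R\cong R[x]/(x^2)$, the complex $\operatorname{Hom}_R(T,C)$ is exact by hypothesis, and the Question has a positive answer for $R[x]/(x^2)\to R$ by Remark~\ref{rem:reduction}. In the example of Theorem~\ref{thm:main}, by contrast, $\operatorname{Hom}_R(T,C)$ has nonzero cohomology in every degree.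
\end{remark}

\begin{thebibliography}{9}

\bibitem{AB}
Auslander and Bridger, \emph{Stable module theory}, Mem. AMS 94, 1969.

\bibitem{RH}
\emph{Ring homomorphisms and finite Gorenstein dimension},
\texttt{http://www.math.unl.edu/\~{}lavramov2/papers/dualizing.pdf}.

\end{thebibliography}
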